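\title{Inequivalent projective planes in the 4-sphere with diffeomorphic exteriors}

\begin{abstract}
We show that a smoothly embedded real projective plane in $S^4$ is not determined by its exterior. If $k$ is a pretzel knot $P(p,q,r)$ with $p,q,r$ odd and $|p|,|q|,|r|\ge 3$ pairwise distinct, then the connected sums of the Veronese projective plane with the $2$-twist spin and with the $(-2)$-twist spin of $k$ have diffeomorphic exteriors and are inequivalent. The two embeddings induce the two different spin structures on the common exterior, and an invariant with values in $\mathbb{Z}/4$ obstructs diffeomorphisms that exchange them. For knots satisfying a rigidity condition, which holds when the double branched cover is hyperbolic, the two planes are equivalent exactly when some diffeomorphism of $S^3$ maps $k$ to itself and reverses its orientation.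
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in the smooth category, round corners without comment, and regard $S^4$ as oriented. A \emph{$2$-knot} is an embedded $2$-sphere $K\subset S^4$, and a \emph{projective plane} is an embedded real projective plane $P\subset S^4$. The \emph{exterior} of such a surface $F$ is $E(F)=S^4\setminus\operatorname{Int}N(F)$, where $N(F)$ is a closed tubular neighborhood. Two surfaces are \emph{equivalent} if some diffeomorphism of $S^4$, of either orientation character, carries one onto the other. Equivalent surfaces have diffeomorphic exteriors. The converse asks whether the exterior determines the way in which $N(F)$ is glued back.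

For $2$-knots there is a visible candidate for a second gluing. Let $\operatorname{rot}_u$ be the rotation of $S^2$, or of $B^3$, through the angle $u$ about a fixed axis, and let
\[
\tau\colon S^2\times S^1\to S^2\times S^1,\qquad \tau(y,u)=(\operatorname{rot}_u y,u),
\]
be the \emph{Gluck twist}; here $S^1=\mathbb{R}/2\pi\mathbb{Z}$ is identified with $\partial D^2$ by $u\mapsto e^{iu}$. A \emph{product parametrization} of a $2$-knot $K$ is an orientation-preserving bundle diffeomorphism $\kappa\colon S^2\times D^2\to N(K)$, and its restriction to $S^2\times S^1$ is denoted by the same letter. The \emph{Gluck reconstruction} of $S^4$ along $K$ is the manifold $E(K)\cup_{\kappa\tau}S^2\times D^2$, oriented as $E(K)$, and its \emph{core} is $S^2\times 0$. When the reconstruction is diffeomorphic to $S^4$, we identify it with $S^4$ preserving orientation, and the core is a $2$-knot with the same exterior as $K$. Cappell and Shaneson showed that inequivalent $2$-knots with diffeomorphic exteriors exist. For projective planes, a result of Price says that at most two inequivalent projective planes in $S^4$ have a given exterior. The following question is posed in \cite{source}.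

\begin{quote}
\emph{Do there exist two inequivalent projective planes in $S^4$ with diffeomorphic exteriors?}
\end{quote}

No invariant of the exterior alone can separate two such planes, so one needs a trace that the gluing leaves on the exterior. There is one. By Alexander duality $H_1(E(P);\mathbb{Z}/2)\cong H^2(P;\mathbb{Z}/2)=\mathbb{Z}/2$, so $E(P)$ carries exactly two spin structures, and the embedding singles out the one inherited from $S^4$. Suppose that two planes with a common exterior single out different spin structures. An orientation-preserving equivalence between them then yields a diffeomorphism of the exterior that exchanges its two spin structures. For the standard projective plane such a diffeomorphism exists (Remark~\ref{rem:unknot}), and this case suggests a negative answer. The answer is nevertheless positive: there are exteriors that are too rigid to have this symmetry.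

Let $P_0\subset S^4$ be the Veronese projective plane (Section~\ref{sec:veronese}), with $S^4$ oriented so that its normal Euler number is $e(P_0)=2$. For a knot $k\subset S^3$ and an integer $m\ne0$, let $K_m$ be Zeeman's $m$-twist spin of $k$ (Section~\ref{sec:twist}), and put
\[
P_+=K_2\#P_0,\qquad P_-=K_{-2}\#P_0 .
\]
The pretzel knot $P(p,q,r)$, for odd $p,q,r$, is the boundary of the surface formed by two disks joined by three vertical bands, placed in a row, with $p$, $q$ and $r$ signed half twists.

\begin{theorem}\label{thm:pretzel}
Let $k=P(p,q,r)$ with $p,q,r$ odd and $|p|,|q|,|r|\ge3$ pairwise distinct. Then $E(P_+)$ and $E(P_-)$ are diffeomorphic, but $P_+$ and $P_-$ are inequivalent.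
\end{theorem}

For example, one may take $k=P(3,5,7)$. The $2$-knots $K_2$ and $K_{-2}$ are themselves equivalent, since they are mirror images of each other (proof of Lemma~\ref{lem:pair}). The summand $P_0$ removes this freedom: its normal Euler number is nonzero, so an equivalence $P_+\to P_-$ has to preserve the orientation of $S^4$.

To state what governs the answer for other knots, let $M$ be the double cover of $S^3$ branched along $k$, with covering involution $\sigma$ and $\tilde k=\operatorname{Fix}(\sigma)$. Near $\tilde k$ the covering has the form $(t,z)\mapsto(t,z^2)$. Let $\widetilde M\to M$ be the universal cover, $G=\pi_1(M)$ its deck group, and $\Gamma$ the group of all lifts of $1$ and $\sigma$ to $\widetilde M$, so that $1\to G\to\Gamma\to\mathbb{Z}/2\to1$ is exact. A diffeomorphism $\tilde g$ of $\widetilde M$ \emph{realizes} $\gamma\in\operatorname{Aut}(\Gamma)$ if $\tilde g a\tilde g^{-1}=\gamma(a)$ for all $a\in\Gamma$.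

\begin{definition}\label{def:R}
The knot $k$ satisfies \emph{condition \textup{(R)}} if $M$ is aspherical and every automorphism of $\Gamma$ is realized by a diffeomorphism of $\widetilde M$. A \emph{reversing symmetry} of $k$ is a diffeomorphism of $S^3$, of either orientation character, that maps $k$ to itself and reverses the orientation of $k$.
\end{definition}

\begin{theorem}\label{thm:general}
Let $k$ be a knot.
\begin{enumerate}
\item[(a)] There is an orientation-preserving diffeomorphism $E(P_+)\to E(P_-)$.
\item[(b)] If $k$ has a reversing symmetry, then $P_+$ and $P_-$ are equivalent.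
\item[(c)] If $k$ satisfies \textup{(R)} and $P_+$ and $P_-$ are equivalent, then $k$ has a reversing symmetry.
\item[(d)] If $M$ is hyperbolic, then $k$ satisfies \textup{(R)}.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:gluck}
Let $k$ be as in Theorem~\ref{thm:pretzel}, or let $k$ satisfy \textup{(R)} and have no reversing symmetry. Let $m\equiv2\pmod 4$, let $K=K_m$, and let $K'$ be the core of the Gluck reconstruction of $S^4$ along $K$, which is again $S^4$ by Gordon \cite{gordon}. Then $K\#P_0$ and $K'\#P_0$ have diffeomorphic exteriors and are inequivalent.
\end{theorem}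

By Price's result, the exteriors in Theorems~\ref{thm:pretzel} and~\ref{thm:gluck} carry exactly two projective planes up to equivalence.

The proof has four steps. First, $K_{-2}$ is obtained from $K_2$ by regluing with the Gluck twist (Section~\ref{sec:twist}). Second, the exterior of $P_0$ has a diffeomorphism that absorbs the Gluck twist, so that regluing $K$ changes the spin structure of $E(K\#P_0)$ but not its diffeomorphism type (Section~\ref{sec:veronese}). Third, for $E=E(K_m\#P_0)$ with $m$ even we have $\pi_1(E)\cong\Gamma$, and this isomorphism is induced by an equivariant map from the double cover of $E$ to $M$ (Section~\ref{sec:map}). The preimage of a point of $\tilde k$ is a closed $1$-manifold in $E$ with a twisted normal framing. Comparing this framing with a spin structure gives an invariant $\theta\in\mathbb{Z}/4$, which changes sign when the spin structure is changed and also when the orientation of $\tilde k$ is reversed, and which is odd for $m\equiv2\pmod4$ (Section~\ref{sec:theta}). Hence a diffeomorphism of $E$ that exchanges the spin structures induces an automorphism of $\Gamma$ all of whose realizations reverse $\tilde k$. Fourth, for the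 pretzel knots we determine $\operatorname{Aut}(\Gamma)$ and find that every automorphism has a realization preserving the orientation of $\tilde k$ (Section~\ref{sec:pretzel}). Theorems~\ref{thm:general} and~\ref{thm:gluck} are proved in Section~\ref{sec:rest}. The main idea is visible in Example~\ref{ex:two}, where $\theta$ is computed by hand for $P_+$ and $P_-$.

\section{Background}\label{sec:background}

For $x\in H^1(\,\cdot\,;\mathbb{Z}/2)$ and a loop $\ell$, we write $x(\ell)$ for the value of $x$ on $\ell$.

\subsection{The normal Euler number}
Let $F$ be a closed surface in an oriented $4$-manifold, and let $F'$ be its push-off along a section of the normal bundle transverse to zero. At a point of $F\cap F'$ choose a local orientation of $F$, transport it to $F'$ by the bundle projection, and take the intersection sign; the other local orientation reverses both surfaces and gives the same sign. The sum of the signs is the \emph{normal Euler number} $e(F)$. Reversing the orientation of the $4$-manifold reverses every sign. Hence a diffeomorphism of $S^4$ carrying $F_1$ onto $F_2$ gives $e(F_2)=e(F_1)$ if it preserves orientation and $e(F_2)=-e(F_1)$ otherwise.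 A $2$-knot has $e=0$ because $H_2(S^4)=0$, so it has a product parametrization.

\subsection{Spin structures as functions on framed loops}\label{sub:spin}
Let $V$ be an oriented real vector bundle of rank $d\ge3$ over a manifold $W$, and let $\operatorname{Fr}(V)$ be the bundle of positive frames. Its fiber $GL^+(d)$ has fundamental group $\mathbb{Z}/2$, generated by a full rotation in a plane. A \emph{spin structure} on $V$ is a class $\mathfrak{s}\in H^1(\operatorname{Fr}(V);\mathbb{Z}/2)$ that is nonzero on each fiber; equivalently, it is a double cover of $\operatorname{Fr}(V)$ that is connected over each fiber. A spin structure on an oriented manifold is one on its tangent bundle. For a loop $f$ of positive frames over a loop $\ell$ in $W$, let $\delta_{\mathfrak{s}}(f)\in\mathbb{Z}/2$ be the value of $\mathfrak{s}$ on $f$; it is $0$ exactly when $f$ lifts to a closed loop in the double cover. We use the following facts.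
\begin{enumerate}
\item[(S1)] The value $\delta_{\mathfrak{s}}(f)$ depends only on the homology class of $f$ modulo $2$. In particular it is unchanged by homotopies of $f$ and by traversing $f$ backward, and a frame of $V$ over a surface $S\subset W$ pulls $\mathfrak{s}$ back to a class in $H^1(S;\mathbb{Z}/2)$.
\item[(S2)] If $A$ is a loop in $GL^+(d)$, then $\delta_{\mathfrak{s}}(fA)=\delta_{\mathfrak{s}}(f)+[A]$ with $[A]\in\pi_1GL^+(d)=\mathbb{Z}/2$.
\item[(S3)] The group $H^1(W;\mathbb{Z}/2)$ acts simply transitively on the spin structures of $V$, if there are any, by $\delta_{\mathfrak{s}+x}(f)=\delta_{\mathfrak{s}}(f)+x(\ell)$. Thus $S^4$, the $4$-ball and $S^2\times D^2$ each have exactly one spin structure.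
\item[(S4)] Spin structures on $V$ and on $V\oplus\mathbb{R}$ correspond so that $\delta(f,1)=\delta(f)$. In this way $W\times I$ inherits a spin structure from $W$.
\item[(S5)] An orientation-preserving diffeomorphism $g$ pulls spin structures back by $\delta_{g^*\mathfrak{s}}(f)=\delta_{\mathfrak{s}}(dg\,f)$, and $g_*=(g^{-1})^*$.
\end{enumerate}
For a loop $f$ of negative frames we put $\delta_{\mathfrak{s}}(f)=\delta_{\mathfrak{s}}(fA)$ with a constant matrix $A$ of negative determinant. Since $GL^+(d)$ is connected, this does not depend on $A$, and $\delta_{\mathfrak{s}}$ is unchanged by constant permutations and sign changes of the vectors of a frame.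

\subsection{The group $\Gamma$}
Let $\mu\in\pi_1(S^3\setminus k)$ be a meridian of $k$, and let $\widetilde M_0\subset\widetilde M$ be the complement of the preimage of $\tilde k$. An element of $G\setminus\{1\}$ has no fixed point, and a fixed point of an element of $\Gamma\setminus G$ lies over $\operatorname{Fix}(\sigma)$. So $\Gamma$ acts freely on the connected manifold $\widetilde M_0$, with quotient $S^3\setminus k$. This regular covering defines, up to conjugation, the \emph{canonical map} $\pi_1(S^3\setminus k)\to\Gamma$.

\begin{lemma}\label{lem:gamma}
\begin{enumerate}
\item[(a)] The canonical map is onto with kernel the normal closure $\langle\langle\mu^2\rangle\rangle$. The group $G$ is the only subgroup of index $2$ in $\Gamma$; in particular it is characteristic.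
\item[(b)] A diffeomorphism $\tilde g$ realizing some $\gamma\in\operatorname{Aut}(\Gamma)$ descends to a diffeomorphism $\bar g$ of $M$ that commutes with $\sigma$ and preserves $\tilde k$.
\item[(c)] The stabilizer in $\Gamma$ of a point over $\tilde k$ has order $2$. If $M$ is aspherical, the fixed set of an involution $a\in\Gamma\setminus G$ is a single component of the preimage of $\tilde k$, and it is a line.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The kernel is $\pi_1(\widetilde M_0)$. A loop in $\widetilde M_0$ bounds a disk in the simply connected manifold $\widetilde M$, and the disk can be made transverse to the preimage of $\tilde k$; so $\pi_1(\widetilde M_0)$ is generated by meridians of that preimage. By the local form $z\mapsto z^2$ these are conjugates of $\mu^{\pm2}$, and the kernel, being normal, contains all such conjugates. Since $H_1(S^3\setminus k)=\mathbb{Z}$ is generated by $\mu$, we get $\Gamma^{ab}=\mathbb{Z}/2$, so there is one subgroup of index $2$.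

(b) By (a), $\gamma(G)=G$, so $\tilde g$ normalizes $G$ and descends. It conjugates lifts of $\sigma$ to lifts of $\sigma$, so $\bar g\sigma\bar g^{-1}=\sigma$ and $\bar g$ preserves $\operatorname{Fix}(\sigma)$.

(c) The stabilizer meets $G$ trivially and contains one lift of $\sigma$. Near a fixed point, a lift $a$ of $\sigma$ acts as $\sigma$ does near $\tilde k$, so $\operatorname{Fix}(a)$ is open and closed in the preimage of $\tilde k$, that is, a union of components. Smith theory says that the fixed set of a smooth involution of a $\mathbb{Z}/2$-acyclic manifold is $\mathbb{Z}/2$-acyclic. If $M$ is aspherical, $\widetilde M$ is contractible, so $\operatorname{Fix}(a)$ is a nonempty connected $1$-manifold that is not a circle.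
\end{proof}

\section{Twist spins and Gluck pairs}\label{sec:twist}

\subsection{The twist spin as a fibered knot}
Remove from $(S^3,k)$ a small standard ball pair, and identify the complement once and for all with $(B^3,k_0)$, where $B^3$ is the unit ball and $k_0$ is an arc that agrees near $\partial B^3=S^2$ with the vertical axis and ends at the poles $y_+,y_-$. Let $R_u$ be the rotation through $u$ about the vertical axis. For $m\ne0$ put
\[
S^4_m=B^3\times S^1\cup S^2\times D^2,\qquad K_m=k_0\times S^1\cup\{y_+,y_-\}\times D^2,
\]
where $(b,s)\in\partial B^3\times S^1$ is glued to $(R_{ms}b,e^{is})\in S^2\times\partial D^2$, and orient $S^4_m$ by the product orientation of $B^3\times S^1$. The map $(b,s)\mapsto(R_{ms}b,s)$ of $B^3\times S^1$ identifies $S^4_m$ with $\partial(B^3\times D^2)\cong S^4$. The sphere $K_m$ is the \emph{$m$-twist spin} of $k$: as $s$ goes once around $S^1$, the knotted arc turns $m$ times about its axis.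

We need the fibration of the exterior in explicit form. Choose a tubular neighborhood $N(k_0)=k_0\times D^2$ with normal coordinate $w_0$ that equals $2(b_1+ib_2)/|b|$ near $\partial B^3$, and let $X=B^3\setminus\operatorname{Int}N(k_0)$, a copy of the exterior of $k$. The azimuth $\varphi$ near $\partial B^3$ and the angle $\arg w_0$ together define a map $\partial X\to S^1$. It extends over $X$ exactly when it has degree zero on the longitude of $k$, and this holds for one framing of $N(k_0)$, which we take. We obtain a smooth map $\varphi\colon B^3\setminus k_0\to S^1$ equal to the azimuth near $\partial B^3$ and to $\arg w_0$ on $N(k_0)\setminus k_0$. Define a map $\Pi\colon S^4_m\setminus K_m\to S^1$ and a flow $\Psi_u$ on $S^4_m$ by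
\[
\begin{aligned}
\Pi(b,s)&=\varphi(b)+ms, &\qquad \Psi_u(b,s)&=(b,s+u/m) &&\text{on }B^3\times S^1,\\
\Pi(y,z)&=\varphi(y), &\qquad \Psi_u(y,z)&=(R_uy,e^{iu/m}z) &&\text{on }S^2\times D^2.
\end{aligned}
\]
They respect the gluing, because $\varphi(R_{ms}b)=\varphi(b)+ms$ and $R_{m(s+u/m)}=R_uR_{ms}$. On both pieces $\Pi\Psi_u=\Pi+u$, so $\Pi$ is a submersion. Let $N(K_m)$ be the union of $N(k_0)\times S^1$ and $\{|y_1+iy_2|\le\frac12\}\times D^2$, with normal coordinate $w=e^{ims}w_0$ on the first part and $w=2(y_1+iy_2)$ on the second. This gives $N(K_m)=K_m\times D^2$ with $\arg w=\Pi$. Identify $K_m$ with $S^2$ so that rotation in the coordinates $s$ and $\arg z$ becomes $\operatorname{rot}$ and so that the resulting map $\kappa_m\colon S^2\times D^2\to N(K_m)$ preserves orientation; both conditions can be met, by exchanging the two ends of the axis if necessary. In these coordinates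
\[
\Psi_u(y,w)=(\operatorname{rot}_{u/m}y,e^{iu}w).
\]

Let $M_m^\circ=\Pi^{-1}(0)\cap E(K_m)$ and $\sigma_m=\Psi_{2\pi}|_{M_m^\circ}$. The part of $M_m^\circ$ in $X\times S^1$ is $\{(b,s):ms=-\varphi(b)\}$, which is the $|m|$-fold cyclic cover of $X$, and there $\sigma_m(b,s)=(b,s+2\pi/m)$. The other part is $I\times D^2$, where $I\subset S^2$ is the arc of the half circle $\varphi=0$ outside the two polar caps, and there $\sigma_m(y,z)=(y,e^{2\pi i/m}z)$. The circle $\{y\}\times\partial D^2$ is glued to $s\mapsto(R_{-ms}y,s)$, which covers a meridian of $k$ exactly $|m|$ times. View the removed ball as $I\times D^2$, attached to $X$ along the annulus $X\cap\partial B^3$, with $I\times0$ the removed arc of $k$. Then $M_m^\circ$ is the part of the $|m|$-fold cyclic branched cover of $(S^3,k)$ over $S^3\setminus\operatorname{Int}N(k_0)$, and $\sigma_m$ generates the deck group. For $m=2$ this reads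
\begin{equation}\label{eq:M}
M=M_2^\circ\cup B,\qquad \sigma|_{M_2^\circ}=\sigma_2,
\end{equation}
where $B$, the preimage of $N(k_0)$, is a ball $k_0\times D^2$ with $\sigma=\mathrm{id}\times(-1)$.

Writing $[\zeta,u]=\Psi_u(\zeta)$ for $\zeta\in M_m^\circ$, we have
\begin{equation}\label{eq:torus}
E(K_m)=M_m^\circ\times\mathbb{R}\big/\bigl([\zeta,u+2\pi]=[\sigma_m\zeta,u]\bigr).
\end{equation}
Identify $\partial M_m^\circ=\{w=1\}$ with $S^2=K_m$. Since $\Psi_u(\operatorname{rot}_{-u/m}y,1)=(y,e^{iu})$,
\begin{equation}\label{eq:kappa}
\kappa_m(y,u)=[\operatorname{rot}_{-u/m}y,u]\qquad\text{on }S^2\times S^1 .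
\end{equation}

\subsection{Gluck pairs}

\begin{definition}\label{def:pair}
A \emph{Gluck pair} $(K,K')$ consists of two $2$-knots in $S^4$, an orientation-preserving identification $E(K)=E(K')=:E_K$, and product parametrizations $\kappa$ of $K$ and $\kappa'$ of $K'$ with $\kappa'=\kappa\tau$ on $S^2\times S^1$.
\end{definition}

For $m=2$ the monodromy in \eqref{eq:torus} is its own inverse, so the mapping torus can be turned upside down. Formula \eqref{eq:kappa} shows what this does on the boundary: the rotation by $-u/2$ that corrects the flow to the product structure has to be replaced by the rotation by $+u/2$, and the two differ by one Gluck twist.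

\begin{lemma}\label{lem:pair}
For every knot $k$, $(K_2,K_{-2})$ is a Gluck pair.
\end{lemma}

\begin{proof}
Define $\iota(b,s)=(b,-s)$ and $\iota(y,z)=(y,\bar z)$. The point $(b,s)$ is glued in $S^4_2$ to $(R_{2s}b,e^{is})$, and $(b,-s)$ is glued in $S^4_{-2}$ to $(R_{2s}b,e^{-is})$. So $\iota$ is an orientation-reversing diffeomorphism $(S^4_2,K_2)\to(S^4_{-2},K_{-2})$. It preserves $\Pi$ and $w$ and commutes with $\Psi_u$, since $-(s+u/2)=-s+u/(-2)$. Hence $\iota\kappa_2(y,u)=\kappa_{-2}(\iota y,u)$, where $\iota y$ refers to the restriction $K_2\to K_{-2}$.

Define $j[\zeta,u]=[\zeta,-u]$ on $E(K_2)$. It sends $[\zeta,u+2\pi]$ to $[\sigma_2^{-1}\zeta,-u]$ and $[\sigma_2\zeta,u]$ to $[\sigma_2\zeta,-u]$, so it is well defined because $\sigma_2^2=1$. It reverses orientation, and by \eqref{eq:kappa}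
\[
j\kappa_2(y,u)=[\operatorname{rot}_{-u/2}y,-u]=[\operatorname{rot}_{u/2}\operatorname{rot}_{-u}y,-u]=\kappa_2(\operatorname{rot}_{-u}y,-u).
\]
Let $J=\iota j\colon E(K_2)\to E(K_{-2})$, which preserves orientation, and let $\kappa'(y,w)=\kappa_{-2}(\iota y,\bar w)$, a bundle diffeomorphism $S^2\times D^2\to N(K_{-2})$. Then
\[
J\kappa_2(y,u)=\kappa_{-2}(\iota\operatorname{rot}_{-u}y,-u)=\kappa'(\operatorname{rot}_{-u}y,u)=\kappa'\tau^{-1}(y,u),
\]
that is, $\kappa'=J\kappa_2\tau$ on $S^2\times S^1$. As $J$, $\kappa_2$ and $\tau$ preserve orientation, $\kappa'$ preserves orientation on the boundary and hence everywhere. Identify $E(K_2)$ with $E(K_{-2})$ by $J$.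
\end{proof}

\begin{lemma}\label{lem:spinpair}
Let $(K,K')$ be a Gluck pair, and let $\mathfrak{s}^K$, $\mathfrak{s}^{K'}$ be the spin structures on $E_K$ inherited from $S^4\supset K$ and from $S^4\supset K'$. Then $\mathfrak{s}^K\ne\mathfrak{s}^{K'}$.
\end{lemma}

\begin{proof}
Let $y_1\in S^2$ be fixed by $\operatorname{rot}$, let $(e_1,e_2)$ be a frame of $T_{y_1}S^2$, and let $f$ be the loop of frames $(e_1,e_2,\partial_r,\partial_u)$ along $y_1\times\partial D^2$, with $\partial_r$ radial. Let $\mathfrak{b}$ be the spin structure of $S^2\times D^2$. As it is unique, $\delta_{\mathfrak{s}^K}(d\kappa\,f)=\delta_{\mathfrak{b}}(f)=\delta_{\mathfrak{s}^{K'}}(d\kappa'f)$. Along $y_1\times S^1$ the differential $d\tau$ fixes $\partial_u$ and rotates $(e_1,e_2)$ through the angle $u$, and both $d\kappa\,\partial_r$ and $d\kappa'\partial_r$ point into $E_K$. So $d\kappa'f$ is homotopic to $d\kappa\,f$ multiplied by a full rotation, and (S2) gives $\delta_{\mathfrak{s}^K}(d\kappa'f)=\delta_{\mathfrak{b}}(f)+1\ne\delta_{\mathfrak{s}^{K'}}(d\kappa'f)$.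
\end{proof}

\section{The Veronese plane absorbs the Gluck twist}\label{sec:veronese}

\subsection{The exterior of the Veronese plane}
View $S^4$ as the unit sphere in the space of traceless symmetric real $3\times3$ matrices, with $SO(3)$ acting by conjugation. An orbit is determined by the eigenvalues $\lambda_1\ge\lambda_2\ge\lambda_3$, which have sum $0$ and sum of squares $1$ and so fill an arc of a circle. At the ends of the arc lie the orbits $P_0=\{\lambda_1=\lambda_2\}$ and $P_0^*=\{\lambda_2=\lambda_3\}$. A matrix in either is determined by the eigenline of its simple eigenvalue, so both are projective planes; $P_0$ is the \emph{Veronese plane}. Every other orbit is $SO(3)$ modulo the diagonal matrices, that is, $S^3/Q_8$, and these orbits form a product over the open arc. Cutting the arc at an interior point writes $S^4$ as a union of tubular neighborhoods of $P_0$ and $P_0^*$. Therefore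
\[
E_0:=E(P_0)=D(W)
\]
is the disk bundle of a plane bundle $W\to\mathbb{RP}^2$ with orientable total space. Thus $\pi_1(E_0)=\mathbb{Z}/2$. It is generated by the meridian of $P_0$, since killing the meridian gives $\pi_1(S^4)=1$.

Consider a circle bundle over $\mathbb{RP}^2$ with orientable total space and Euler number $e$. Over a M\"obius band it has a section and fundamental group $\langle a,t\mid ata^{-1}=t^{-1}\rangle$; the obstruction to extending the section over the remaining disk is $\pm e$, so the total space has fundamental group $\langle a,t\mid ata^{-1}=t^{-1},\ a^2=t^{e}\rangle$, for a suitable choice of the generator $t$. For $e=0$ this group is infinite. For $e\ne0$, the element $t^e=a^2$ is both fixed and inverted by $a$, so $t^{2e}=1$, and the group has order $4|e|$. Since $\partial N(P_0)=S^3/Q_8$, we get $e(P_0)=\pm2$, and we orient $S^4$ so that $e(P_0)=2$. Only $e(P_0)\ne0$ is used below.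

\subsection{The sum $K\#P_0$ and its exterior}
Fix a disk $U\subset S^2$, an oriented disk $U_0\subset P_0$, an orientation-preserving trivialization $\kappa_0\colon U_0\times D^2\to N(P_0)$ over $U_0$, and an orientation-reversing diffeomorphism $\varrho\colon U\to U_0$. Given a $2$-knot $K$ with product parametrization $\kappa$, form $K\#P_0$ by removing the ball pairs $\kappa(U\times D^2)$ and $\kappa_0(U_0\times D^2)$ from two copies of $S^4$ and gluing the boundaries by the orientation-reversing map $\kappa(y,w)\mapsto\kappa_0(\varrho y,w)$. A positively oriented standard ball pair on a connected surface in $S^4$ is determined up to ambient isotopy of pairs by the local orientation that it gives to the surface, and on $P_0$ the two local orientations are exchanged by moving the disk around an orientation-reversing loop. Hence $K\#P_0$ depends, up to orientation-preserving equivalence, only on the unoriented knot $K$ up to orientation-preserving equivalence. A transverse normal section of $P_0$ that is constant over $U_0$ glues to the constant section over $\kappa((S^2\setminus U)\times0)$ with the same zeros, so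
\begin{equation}\label{eq:euler}
e(K\#P_0)=e(P_0)=2 .
\end{equation}

The two exteriors are glued along a solid piece $U\times S^1$ of their boundaries, whereas the Gluck twist acts on all of $S^2\times S^1$. The next lemma rewrites the gluing along $S^2\times S^1$.

\begin{lemma}\label{lem:decomp}
There is an embedding $F\colon B^3\times S^1\to\operatorname{Int}E_0$, independent of $K$ and $\kappa$, whose core $F(0\times S^1)$ generates $\pi_1(E_0)$, such that
\[
E(K\#P_0)=E(K)\cup E_0^*,\qquad E_0^*=E_0\setminus\operatorname{Int}F(B^3\times S^1),
\]
as oriented manifolds, where $\kappa(z)$ is glued to $F(z)$ for $z\in S^2\times S^1$. The spin structure inherited from $S^4\supset K\#P_0$ restricts on $E(K)$ to $\mathfrak{s}^K$.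
\end{lemma}

\begin{proof}
The parts of $N(K)$ and $N(P_0)$ that are not removed form a tubular neighborhood of $K\#P_0$. What remains is $E(K)\cup E_0$, glued by $\kappa(y,u)\sim\kappa_0(\varrho y,u)$ for $y\in U$. Insert a collar $S^2\times S^1\times I$ of $\partial E(K)$, parametrized by $\kappa$. The part outside $E(K)$ is $Q=S^2\times S^1\times I\cup E_0$, glued along $U\times S^1\times1$ by $\kappa_0(\varrho\times\mathrm{id})$, and it does not depend on $K$ or $\kappa$. Fill the boundary component $S^2\times S^1\times0$ of $Q$ with $B^3\times S^1$. The result is $E_0$ with $B'\times S^1$ attached along $U\times S^1$, where $B'=B^3\cup S^2\times I$ is a ball and $U$ is a disk in $\partial B'$. As $(B',U)\cong(U\times I,U\times0)$, this is $E_0$ with an exterior collar over part of its boundary, so it is diffeomorphic to $E_0$ preserving orientation. Fix such a diffeomorphism and let $F$ be its restriction to $B^3\times S^1$; then $Q=E_0^*$. The core of $F$ is parallel to $\kappa_0(\mathrm{pt}\times S^1)$, a meridian of $P_0$. Finally, $E(K)$ lies in the ball $S^4\setminus\operatorname{Int}\kappa(U\times D^2)$, which is common to both $4$-spheres and has a unique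 spin structure.
\end{proof}

So $E(K\#P_0)$ arises from $E_0$ by replacing a neighborhood of a circle with $E(K)$. The Gluck twist extends over $B^3\times S^1$ by $\hat\tau(y,u)=(\operatorname{rot}_uy,u)$, and it changes the framing of that circle. A circle in an oriented $4$-manifold has two homotopy classes of framings of its normal bundle with a given orientation, since $\pi_1SO(3)=\mathbb{Z}/2$. What we need is a diffeomorphism of $E_0$ that fixes the circle and exchanges the two classes.

\begin{lemma}\label{lem:absorb}
There is an orientation-preserving diffeomorphism $\Phi_1$ of $E_0$ with $\Phi_1F=F\hat\tau^{-1}$.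
\end{lemma}

\begin{proof}
Let $C_0\subset\mathbb{RP}^2\subset D(W)$ be a projective line in the zero section. Both $C_0$ and the core of $F$ represent the generator of $\pi_1(E_0)=\mathbb{Z}/2$, so they are homotopic as parametrized circles. In a $4$-manifold, homotopic embedded circles are isotopic, by general position. Let $h$ be the end of an ambient isotopy carrying the core of $F$ to $C_0$. If $\Phi'$ solves the problem for $hF$, then $h^{-1}\Phi'h$ solves it for $F$, so we may assume that the core of $F$ is $C_0$.

Let $\Phi$ be multiplication by $-1$ in the fibers of $D(W)$. It preserves orientation and fixes $C_0$ pointwise. The normal bundle of $C_0$ in $\mathbb{RP}^2$ is the M\"obius bundle $\mathcal{M}$. Since $D(W)$ is orientable and $C_0$ reverses the orientation of $\mathbb{RP}^2$, the bundle $W|_{C_0}$ is nonorientable, so $W|_{C_0}=\mathcal{M}\oplus\mathbb{R}$. On the normal bundle $\mathcal{M}\oplus\mathcal{M}\oplus\mathbb{R}$ of $C_0$ in $E_0$, the differential $d\Phi$ is $\mathsf{r}=\operatorname{diag}(1,-1,-1)$. Use flat coordinates along $C_0$, parametrized by $0\le s\le2\pi$; they return to themselves multiplied by $\operatorname{diag}(-1,-1,1)$.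 Let $\rho_s$ be the rotation through $s$ in the plane of the first two coordinates. As $\rho_\pi=\operatorname{diag}(-1,-1,1)$, the family $f(s)=\rho_{s/2}$ is a framing of the normal bundle. In that plane $\mathsf{r}$ is a reflection, so $\mathsf{r}\rho_{-s/2}\mathsf{r}=\rho_{s/2}$ and
\[
f^{-1}\,\mathsf{r}f=\mathsf{r}\,(\mathsf{r}\rho_{-s/2}\mathsf{r})\,\rho_{s/2}=\mathsf{r}\rho_s .
\]
This is a noncontractible loop in $SO(3)$, so the framing $d\Phi\,f$ is not homotopic to $f$. For any other framing $fA$, with $A$ a loop in $O(3)$, the comparison loop is $A^{-1}\mathsf{r}\rho_sA$, which is noncontractible as well. So $\Phi$ exchanges the two classes of framings with the orientation given by $F$, and so does precomposition of $F$ with $\hat\tau^{-1}$. Hence $\Phi F$ and $F\hat\tau^{-1}$ are tubular neighborhoods of the same parametrized circle with homotopic framings. By the uniqueness of tubular neighborhoods there is a diffeomorphism $H_1$ of $E_0$, isotopic to the identity with compact support in $\operatorname{Int}E_0$, such that $H_1\Phi F=F\hat\tau^{-1}$. Put $\Phi_1=H_1\Phi$.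
\end{proof}

\begin{remark}\label{rem:unknot}
The map $\Phi$ fixes $C_0$ and multiplies the loop of frames $(TC_0,f)$ by a noncontractible loop, so by (S2) and (S5) it exchanges the two spin structures of $E_0$. This is the symmetry of the standard exterior mentioned in the introduction. For a knotted summand the question is whether any such symmetry survives.
\end{remark}

\begin{proposition}\label{prop:exterior}
Let $(K,K')$ be a Gluck pair, $P=K\#P_0$, $P'=K'\#P_0$, $E=E(P)$, and let $\mathfrak{s},\mathfrak{s}'$ be the spin structures of $E(P),E(P')$ inherited from $S^4$. Then
\begin{equation}\label{eq:pi1}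
\pi_1(E)=\pi_1(E_K)/\langle\langle t^2\rangle\rangle,\qquad t\text{ a meridian of }K,
\end{equation}
the group $H^1(E;\mathbb{Z}/2)$ has one nonzero element $x$, the restriction of $x$ to $E_K$ is nonzero, and there is an orientation-preserving diffeomorphism $\psi\colon E(P)\to E(P')$ with
\begin{equation}\label{eq:psi}
\psi^*\mathfrak{s}'=\mathfrak{s}+x .
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:decomp}, $E(P)$ is glued by $\kappa(z)\sim F(z)$, and $E(P')$ is glued by $\kappa(\tau z)\sim F(z)$, that is, by $\kappa(z)\sim F(\tau^{-1}z)=\Phi_1F(z)$. So $\psi=\mathrm{id}_{E_K}\cup\Phi_1|_{E_0^*}$ is a well-defined orientation-preserving diffeomorphism. Removing a neighborhood of a circle from a $4$-manifold does not change the fundamental group, so $\pi_1(E_0^*)=\mathbb{Z}/2$, generated by the image of the generator $t=[\mathrm{pt}\times S^1]$ of $\pi_1(S^2\times S^1)$. Van Kampen's theorem gives \eqref{eq:pi1}. Since $H_1(E_K)=\mathbb{Z}$ is generated by $t$, we have $H_1(E)=\mathbb{Z}/2$, and restriction $H^1(E;\mathbb{Z}/2)\to H^1(E_K;\mathbb{Z}/2)$ is an isomorphism. On $E_K$, where $\psi$ is the identity, $\psi^*\mathfrak{s}'$ restricts to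 $\mathfrak{s}^{K'}$ and $\mathfrak{s}$ restricts to $\mathfrak{s}^K$. These differ by Lemma~\ref{lem:spinpair}, so $\psi^*\mathfrak{s}'\ne\mathfrak{s}$, and (S3) gives \eqref{eq:psi}.
\end{proof}

\section{A map from the exterior to the branched cover}\label{sec:map}

We now look for an obstruction to a diffeomorphism of $E$ that exchanges the spin structures. Such a diffeomorphism is accessible through its action on $\pi_1(E)$, so the obstruction should be built from an object that $\pi_1(E)$ determines. If $\pi_1(E)\cong\Gamma$ and $\widetilde M$ is contractible, an equivariant map from the universal cover of $E$ to $\widetilde M$ is such an object: it is unique up to equivariant homotopy. This section fixes the setting and constructs the map for sums with twist spins.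

\begin{definition}\label{def:admissible}
Let $E$ be a compact connected oriented $4$-manifold with connected boundary, $\hat E$ its universal cover with deck group $\pi_1(E)$, and $\alpha\colon\pi_1(E)\to\Gamma$ an isomorphism. Let $x\in H^1(E;\mathbb{Z}/2)$ be the composite $\pi_1(E)\to\Gamma\to\Gamma/G$, and assume $x|_{\partial E}\ne0$. Let $\tilde E\to E$ be the double cover defined by $x$, with deck transformation $T$. A continuous map $\hat c\colon\hat E\to\widetilde M$ with $\hat c(ay)=\alpha(a)\hat c(y)$ induces a map $c\colon\tilde E\to M$ with $cT=\sigma c$. We call $\hat c$ \emph{admissible}, with \emph{base point} $v_0\in\tilde k$, if $c$ maps a neighborhood of $\partial\tilde E$ to $v_0$.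
\end{definition}

Let $m$ be even, $K=K_m$, $P=K\#P_0$ and $E=E(P)=E(K)\cup E_0^*$, with $x$ as in Proposition~\ref{prop:exterior}. The boundary $\partial E$ is a circle bundle over $P$, hence connected. It contains a meridian of $P$, which normally generates $\pi_1(E)$, so $x|_{\partial E}\ne0$.

Let $v_0\in\tilde k$ be the center of the ball $B$ in \eqref{eq:M}. Let $\rho\colon M\to M$ collapse $B$ radially to $v_0$, stretch a thin collar of $B$ radially, and be the identity elsewhere. It commutes with $\sigma$, it is homotopic to the identity through maps commuting with $\sigma$, and it restricts to a diffeomorphism $M\setminus B\to M\setminus v_0$. Define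
\[
\beta\colon M_m^\circ\to M_2^\circ,\qquad\beta(b,s)=(b,ms/2),\qquad\beta(y,z)=(y,z^{m/2}),
\]
where $z^{-j}$ means $\bar z^{\,j}$ for $j>0$. The equation $ms=-\varphi(b)$ says $2(ms/2)=-\varphi(b)$, and $(R_{ms}b,e^{ims/2})$ is glued in $S^4_2$ to $(b,ms/2)$, so $\beta$ is well defined. The map $\sigma_m$ adds $2\pi/m$ to $s$ and to $\arg z$, so it adds $\pi$ after applying $\beta$; thus $\beta\sigma_m=\sigma\beta$. Moreover $\beta$ maps boundary to boundary and interior to interior, and over the interior of $X$ it is an unbranched covering with $|m|/2$ sheets.

The nonzero class $x|_{E(K)}$ is the reduction modulo $2$ of the class of $\Pi$. By \eqref{eq:torus} the part of $\tilde E$ over $E(K)$ is therefore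
\[
M_m^\circ\times\mathbb{R}\big/\bigl([\zeta,u+4\pi]=[\sigma_m^2\zeta,u]\bigr),\qquad T[\zeta,u]=[\sigma_m\zeta,u-2\pi].
\]
Define $c\colon\tilde E\to M$ by $c[\zeta,u]=\rho\beta(\zeta)$ on this part and by $c=v_0$ over $E_0^*$. It is well defined since $\beta\sigma_m^2=\beta$, continuous since $\rho\beta(\partial M_m^\circ)=\rho(\partial B)=v_0$, and $cT=\sigma c$.

\begin{lemma}\label{lem:alpha}
Let $m$ be even and let $\hat c\colon\hat E\to\widetilde M$ be a lift of $c$. There is an isomorphism $\alpha\colon\pi_1(E)\to\Gamma$, inducing the class $x$, for which $\hat c$ is admissible with base point $v_0$.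
\end{lemma}

\begin{proof}
Let $a$ be a deck transformation of $\hat E$ and $a'\in\Gamma$ a lift of $\sigma^{x(a)}$. Then $\hat ca$ and $a'\hat c$ are lifts of the same map $\hat E\to M$, so they differ by a unique element of $G$. Hence there is a unique lift $\alpha(a)$ of $\sigma^{x(a)}$ with $\hat ca=\alpha(a)\hat c$, and uniqueness makes $\alpha$ a homomorphism that induces $x$. As $E_0^*$ contains a neighborhood of $\partial E$, it remains to show that $\alpha$ is bijective. We compare both groups with $\pi_1(X)=\pi_1(S^3\setminus k)$, embedding $X$ as $X\times0\subset X\times S^1\subset E(K)$.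

The exterior $E(K)$ is $X\times S^1$ with $(\text{annulus})\times D^2$ attached along $(\text{annulus})\times\partial D^2$. By van Kampen's theorem, this kills the class of the loop $s\mapsto(R_{-ms}y,s)$, which is $\mu^{-m}$ times the central generator of the $S^1$ factor, $\mu$ being the loop $u\mapsto R_uy$. So $\pi_1(E(K))$ is the quotient of $\pi_1(X)$ by the normal closure of the commutators of $\mu^m$ with all elements, and $\mu$ is a meridian of $K$. Since $m$ is even, these commutators lie in $\langle\langle\mu^2\rangle\rangle$. By \eqref{eq:pi1}, the map $\pi_1(X)\to\pi_1(E)$ is onto with kernel $\langle\langle\mu^2\rangle\rangle$.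

The preimage $\tilde X\subset\tilde E$ of $X\times0$ consists of the points $[\zeta,u]$ with $\zeta=(b,s)$ and $s+u/m=0$ in $S^1$. Such a point lies over $(b,0)$, and $\beta(\zeta)\in M$ lies over $b\in S^3\setminus k$. So $[\zeta,u]\mapsto\beta(\zeta)$ is an equivariant map $\tilde X\to M$ covering the inclusion $X\to S^3$, and the homotopy from $\rho$ to the identity deforms $c|_{\tilde X}$ equivariantly into it. Lift the deformation to maps from the universal cover of $X$ to $\widetilde M$. By the first paragraph each stage defines a homomorphism $\pi_1(X)\to\Gamma$, which depends continuously on the stage and is therefore constant. At one end it is the composite of $\pi_1(X)\to\pi_1(E)$ with $\alpha$. At the other end the map is a lift of the inclusion $X\to S^3\setminus k$ to the covering $\widetilde M_0$, and the homomorphism is the canonical map. By Lemma~\ref{lem:gamma}(a) it is onto with kernel $\langle\langle\mu^2\rangle\rangle$, so $\alpha$ is an isomorphism.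
\end{proof}

For odd $m$ nothing of $\Gamma$ survives: modulo $\mu^2$ the central element $\mu^m$ equals $\mu$, and a group normally generated by a central element of order $2$ is $\mathbb{Z}/2$.

\section{An invariant in $\mathbb{Z}/4$}\label{sec:theta}

The preimage under $c$ of a regular value is a framed $1$-manifold, and a spin structure assigns to it an element of $\mathbb{Z}/2$. For a regular value outside $\tilde k$ this takes place in $\tilde E$, where $x$ pulls back to zero and $\mathfrak{s}$ and $\mathfrak{s}+x$ become equal. To see the difference we take the preimage of a point $v$ fixed by $\sigma$, which descends to $E$. The price is that the framing is defined only up to the action of $\sigma$ on $T_vM$, which is $-1$ on the plane normal to $\tilde k$. A frame of that plane may then close up after a half turn, and counting half turns refines $\mathbb{Z}/2$ to $\mathbb{Z}/4$.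

\subsection{Circles with a twisted framing}
Let $\tilde W\to W$ be a double cover with class $x\in H^1(W;\mathbb{Z}/2)$, and let $\mathcal{L}_{\mathbb{C}}=\tilde W\times_{\mathbb{Z}/2}\mathbb{C}$, with $\mathbb{Z}/2$ acting on $\mathbb{C}$ by $-1$. This is a flat Hermitian line bundle, whose sections are the functions $\tilde W\to\mathbb{C}$ that change sign under the deck transformation. Let $\ell\subset W$ be an oriented circle, $V\to\ell$ an oriented vector bundle with spin structure $\mathfrak{s}$, and suppose given an isomorphism $V\cong\mathbb{R}^j\oplus\mathcal{L}_{\mathbb{C}}|_\ell$ with $j\ge1$, the trivial summand having frame $e_1,\dots,e_j$. Choose a unit section $\xi$ of $\mathcal{L}_{\mathbb{C}}|_\ell$. Along a lift to $\tilde W$ of the path that goes once around $\ell$, the section is a function $e^{i\omega}$, and $\omega$ changes by $\pi n$ for an integer $n$. The other lift replaces $e^{i\omega}$ by $-e^{i\omega}$ and gives the same $n$, and $n$ is even exactly when the lift is closed, so $n\equiv x(\ell)\pmod2$. Put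
\[
\delta=\delta_{\mathfrak{s}}(e_1,\dots,e_j,\xi,i\xi)\in\mathbb{Z}/2,\qquad\theta(\ell)=n+2(1+\delta)\in\mathbb{Z}/4 .
\]
The summand $1$ is a normalization. For the boundary of a disk, the frame (tangent, normal) turns once against a frame of the disk, so $\delta=1$, and we want $\theta=0$.

\begin{lemma}\label{lem:circle}
\begin{enumerate}
\item[(a)] The element $\theta(\ell)$ does not depend on $\xi$. It is unchanged by a homotopy of the isomorphism, by constant permutations and sign changes of the $e_i$, and by stabilizing $V$.
\item[(b)] Reversing the orientation of $\ell$ negates $\theta(\ell)$. Precomposing the isomorphism with complex conjugation of $\mathcal{L}_{\mathbb{C}}$ negates $\theta(\ell)$.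
\item[(c)] We have $\theta(\ell)\equiv x(\ell)\pmod2$, and replacing $\mathfrak{s}$ by $\mathfrak{s}+x$ negates $\theta(\ell)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Another unit section is $\xi$ times a map $\ell\to S^1$ of some degree $d$. This changes $n$ by $2d$ and, by (S2), $\delta$ by $d$, so $\theta$ changes by $4d$. The rest follows from (S1), (S4) and the convention on negative frames.

(b) In both cases $n$ becomes $-n$. In the first case $\delta$ is unchanged by (S1). In the second, the section $\bar\xi$ gives the frame $(e_1,\dots,e_j,\xi,-i\xi)$ of $V$, with the same $\delta$. Since $2(1+\delta)=-2(1+\delta)$ in $\mathbb{Z}/4$, the sum is negated.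

(c) The congruence is $n\equiv x(\ell)$. By (S3), $\delta$ changes by $x(\ell)$, so $\theta$ becomes $\theta+2\theta=3\theta=-\theta$.
\end{proof}

\subsection{Definition of $\theta$}
Let $(E,\alpha)$ be as in Definition~\ref{def:admissible}, $\mathfrak{s}$ a spin structure on $E$, $o$ an orientation of $\tilde k$, $\hat c$ an admissible map with base point $v_0$, and $v\in\tilde k\setminus v_0$. Equivariant maps $\tilde E\to M$ are sections of the bundle $\tilde E\times_{\mathbb{Z}/2}M\to E$, in whose total space $\tilde E\times_{\mathbb{Z}/2}\{v\}$ is a submanifold of codimension $3$. So ordinary transversality for sections applies: a small perturbation, fixed near $\partial E$, makes $c$ smooth near $c^{-1}(v)$ and transverse to $v$. The perturbed map is equivariantly homotopic to $c$, so it lifts to an admissible map for the same $\alpha$. Let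
\[
L=c^{-1}(v)/T\subset\operatorname{Int}E,
\]
a closed $1$-manifold. Write $T_vM=T_v\tilde k\oplus N_v$, where $d\sigma$ acts as $1$ and as $-1$. Identify $T_v\tilde k$ with $\mathbb{R}$ compatibly with $o$, and $N_v$ with $\mathbb{C}$ by any real linear isomorphism. The differential $dc$ identifies the normal bundle of $L$ with $\tilde E|_L\times_{\mathbb{Z}/2}T_vM$, so that
\begin{equation}\label{eq:split}
TE|_L=TL\oplus\mathbb{R}\oplus\mathcal{L}_{\mathbb{C}} .
\end{equation}
Orient $L$ so that \eqref{eq:split} preserves orientation. For a component $\ell$ of $L$, take $e_1$ tangent to $\ell$ and $e_2=1\in\mathbb{R}$, and define $\theta=\sum_{\ell\subset L}\theta(\ell)\in\mathbb{Z}/4$.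

The identification $N_v=\mathbb{C}$ does not matter. Two identifications with the same orientation are homotopic, since $GL^+(2)$ is connected, and composing with conjugation also reverses $L$, so the two signs in Lemma~\ref{lem:circle}(b) cancel. Proposition~\ref{prop:invariance} will show that $\theta$ does not depend on $\hat c,v_0,v$ either when $M$ is aspherical, and we write $\theta=\theta_o(E,\mathfrak{s})$, with $\alpha$ understood. Reversing $o$ reverses $L$ and changes the signs of $e_1,e_2$. With Lemma~\ref{lem:circle} this gives
\begin{equation}\label{eq:signs}
\theta_{-o}(E,\mathfrak{s})=-\theta_o(E,\mathfrak{s})=\theta_o(E,\mathfrak{s}+x),\qquad\theta_o(E,\mathfrak{s})\equiv\langle x,[L]\rangle\pmod2 .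
\end{equation}
The first two equalities are the reason for the construction: changing the spin structure and reversing $\tilde k$ have the same effect.

\begin{example}\label{ex:two}
Let $m=\pm2$, $E=E(K_m\#P_0)$ with the spin structure inherited from $S^4$, and $c$ as in Section~\ref{sec:map}. Let $y_0\in I$ lie on the equator of $S^2$ and take $v=(y_0,0)\in I\times0\subset\tilde k$, near which $\rho$ is the identity. Let $o$ point north along $I\times0$. The map $\beta$ is a diffeomorphism, equal on $I\times D^2$ to $(y,z)\mapsto(y,z)$ for $m=2$ and to $(y,z)\mapsto(y,\bar z)$ for $m=-2$. Hence $c$ is already transverse to $v$, and $L$ is the orbit $u\mapsto\Psi_u(y_0,0)=(R_uy_0,0)$, the equator of $S^2\times0\subset S^2\times D^2$. Identify $N_v$ with $\mathbb{C}$ so that $d\beta$ is the identity in the $z$-direction.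

\emph{The splitting.} At the point with parameter $u$, the map $dc$ is $d\beta\circ d\Psi_{-u}$ on vectors tangent to the fiber of $\Pi$. It sends the north-pointing vector to the positive generator of $T_v\tilde k$, and a vector $z$ tangent to $D^2$ to $e^{-iu/m}z$. So we may take for $\xi$ the constant vector $1$ tangent to $D^2$; as a function on $\tilde E$ it is $e^{-iu/m}$, and $i\xi$ is the constant vector $i$.

\emph{The orientation.} On $\partial B^3\times S^1$ the frame (outward, east, north, $\partial_s$) is positive. The gluing turns the outward vector into an inward radial vector of $D^2$, and $\partial_s$ into the angular vector of $D^2$ plus a multiple of east. Hence (east, north, $1$, $i$) is negative, and $L$ is oriented westward, in the direction of decreasing $u$. As $u$ decreases by $2\pi$, the angle $-u/m$ changes by $2\pi/m$, so $n=2/m$.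

\emph{The spin structure.} By Lemma~\ref{lem:decomp} we may compute $\delta$ in $S^4_m$. There $L$ bounds a hemisphere of $S^2\times0$. A frame of the hemisphere together with $(1,i)$ has $\delta=0$ along $L$, because this loop of frames is contractible, and (west, north) turns once against it. So $\delta=1$.

Therefore $\theta=2/m$, which is $1$ for $P_+$ and $-1$ for $P_-$. The two planes give the same circle and the same $\delta$; only the direction of the half turn differs. This agrees with \eqref{eq:psi} and \eqref{eq:signs}: on $E(K_2)$ the map $\psi$ is $J[\zeta,u]=[\iota\zeta,-u]$, and $\beta\iota=\mathrm{id}$, so $\psi$ carries the map $c$ of $P_+$ to that of $P_-$ while changing the spin structure by $x$.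
\end{example}

For general $m$ the map $\beta$ is branched along $I\times0$ and must be perturbed, but only the parity of $\theta$ is needed.

\begin{lemma}\label{lem:odd}
Let $m\equiv2\pmod4$, $E=E(K_m\#P_0)$, and $c$ as in Section~\ref{sec:map}. Then $\theta$ is odd for both spin structures on $E$ and both orientations of $\tilde k$.
\end{lemma}

\begin{proof}
Let $\Sigma=M_m^\circ\subset E(K_m)$ be the fiber $\Pi=0$ and $\tilde\Sigma=\{[\zeta,0]\}\subset\tilde E$; the preimage of $\Sigma$ is $\tilde\Sigma\sqcup T\tilde\Sigma$. Perturb $c$ equivariantly near $c^{-1}(v)$, first along $\Sigma$ and then elsewhere, so that both $c|_{\tilde\Sigma}$ and $c$ are transverse to $v$. Then $L\subset\operatorname{Int}E(K_m)$ is transverse to $\Sigma$, and the points of $L\cap\Sigma$ correspond to those of $(c|_{\tilde\Sigma})^{-1}(v)$. As $x$ is the class of $\Pi$ modulo $2$, we have $\langle x,[L]\rangle\equiv\#(L\cap\Sigma)$. The perturbed map $c|_{\tilde\Sigma}$ is homotopic, relative to the boundary, to $\rho\beta\colon(M_m^\circ,\partial M_m^\circ)\to(M,v_0)$. So the number of preimages of $v$ is congruent to the degree of $\rho\beta$ modulo $2$, which is $|m|/2$, as one sees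 at a point over the interior of $X$. Now use \eqref{eq:signs}.
\end{proof}

This is the only place where $m\equiv2\pmod4$ is used rather than $m$ even. For $m\equiv0\pmod4$ the same count makes $\theta$ even, so $\theta=-\theta$ and \eqref{eq:signs} carries no information.

\subsection{Invariance}
A homotopy between two admissible maps produces a surface between the two $1$-manifolds. The next lemma says that $\theta$ vanishes on the boundary of such a surface.

\begin{lemma}\label{lem:bound}
Let $S$ be a compact oriented surface with a double cover defining $\mathcal{L}_{\mathbb{C}}$, and let $V=TS\oplus\mathbb{R}^j\oplus\mathcal{L}_{\mathbb{C}}$, $j\ge0$, with the sum orientation and a spin structure. For each boundary circle $\ell$, oriented so that (tangent, inward normal) is a positive frame of $TS$, compute $\theta(\ell)$ with the frame (tangent, inward normal, standard frame of $\mathbb{R}^j$). Then $\sum_{\ell\subset\partial S}\theta(\ell)=0$.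
\end{lemma}

\begin{proof}
We may assume that $S$ is connected with $\nu\ge1$ boundary circles. Then $S$ is homotopy equivalent to a graph, so $\mathcal{L}_{\mathbb{C}}$ has a unit section $\xi$ and $TS$ has a positive frame over $S$. Use $\xi$ on every boundary circle. On the double cover $\xi=e^{i\omega}$ locally, and $d\omega$ descends to a closed $1$-form on $S$ with integral $\pi n(\ell)$ over $\ell$. By Stokes' theorem $\sum n(\ell)=0$. The frame of $TS$, the frame of $\mathbb{R}^j$ and $(\xi,i\xi)$ frame $V$, and by (S1) they define a class $\delta_0\in H^1(S;\mathbb{Z}/2)$, which vanishes on the boundary class: $\sum\delta_0(\ell)=0$. If (tangent, inward normal) turns $r(\ell)$ times along $\ell$ against the frame of $TS$, then $\delta(\ell)=\delta_0(\ell)+r(\ell)$ by (S2). The Poincar\'e--Hopf theorem gives $\sum r(\ell)=\pm\chi(S)$, and $\chi(S)\equiv\nu\pmod2$. So $\sum(1+\delta(\ell))\equiv\nu+\nu\equiv0\pmod2$.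
\end{proof}

The difficulty in the invariance proof is at the boundary. Two admissible maps with the same base point may send a component of $\partial\hat E$ to different points over $v_0$. An equivariant homotopy must then drag the boundary along a fixed line, and as it passes a point over $v$ all of $\partial E$ maps to $v$. We restore transversality by pushing in the normal direction of $\tilde k$. This creates extra boundary circles, and a second application of Lemma~\ref{lem:bound} shows that they contribute nothing.

\begin{proposition}\label{prop:invariance}
Let $M$ be aspherical. Then $\theta$ depends only on $(E,\mathfrak{s},\alpha,o)$, and not on $\hat c$, $v_0$, $v$ or the perturbation.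
\end{proposition}

\begin{proof}
Let $\Gamma$ act on $\hat E$ through $\alpha^{-1}$. Fix a $\sigma$-invariant tubular neighborhood $\tilde k\times D$ of $\tilde k$, with $D\subset\mathbb{C}$ a disk and $\sigma=\mathrm{id}\times(-1)$, and use it to identify $N_v$ with $\mathbb{C}$. First fix $v_0$ and $v$, and let $\hat c_0,\hat c_1$ be admissible maps, transverse to $v$, with $1$-manifolds $L_0,L_1$. Let $\partial E\times[0,1]$ be a collar with coordinate $r$ over which $c_0=c_1=v_0$.

\emph{The homotopy near the boundary.} Let $\hat Y$ be a component of $\partial\hat E$ and $H\subset\Gamma$ its stabilizer, the image of $\pi_1(\partial E)$. The connected set $\hat Y\times[0,1]$ maps under $\hat c_i$ into the discrete preimage of $v_0$, hence to one point $q_i$, which is fixed by $H$. Since $x|_{\partial E}\ne0$, we have $H\not\subset G$. By Lemma~\ref{lem:gamma}(c), $H$ has order $2$ and $q_0,q_1$ lie on the line $\Lambda=\operatorname{Fix}(H)$. The component of the preimage of $\tilde k\times D$ that contains $\Lambda$ is $\Lambda\times D$, and the generator of $H$ acts on it as $\mathrm{id}\times(-1)$. Let $\lambda\colon I\to\Lambda$ be a smooth path from $q_0$ to $q_1$,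 constant on $[0,\frac14]$ and $[\frac34,1]$, and either constant or with nonzero derivative on $(\frac14,\frac34)$. Its projection $\bar\lambda$ to $\tilde k$ passes through $v$ transversally at finitely many times $t_1,\dots,t_N\in(\frac14,\frac34)$; let $\epsilon_j=\pm1$ be the sign of $\bar\lambda'(t_j)$ with respect to $o$. Let $\eta\colon\partial\tilde E\to D$ satisfy $\eta T=-\eta$ and be transverse to zero as a section of $\mathcal{L}_{\mathbb{C}}|_{\partial E}$, with zero set a closed $1$-manifold $Z\subset\partial E$. Let $\chi\colon I\to[0,1]$ be smooth, $0$ on $[0,\frac18]\cup[\frac78,1]$ and $1$ on $[\frac14,\frac34]$. The map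
\[
\hat Y\times[0,1]\times I\to\Lambda\times D,\qquad(y,r,t)\mapsto(\lambda(t),\chi(t)\eta(y)),
\]
is $H$-equivariant, because the generator of $H$ covers $T$. As $\partial E$ is connected, $\Gamma$ permutes the components of $\partial\hat E$ transitively, and the map extends uniquely to a $\Gamma$-equivariant map on $\partial\hat E\times[0,1]\times I$. It agrees with $\hat c_0$ for $t\le\frac18$ and with $\hat c_1$ for $t\ge\frac78$.

\emph{The surface.} Prescribe this map over the collar, $\hat c_0$ on $\hat E\times[0,\frac18]$, and $\hat c_1$ on $\hat E\times[\frac78,1]$. Equivariant maps $\hat E\times I\to\widetilde M$ are sections of a bundle over $E\times I$ with contractible fiber $\widetilde M$, so the prescribed map extends over $\hat E\times I$. On the prescribed region the induced map to $M$ is transverse to $v$, with preimage $L_0\times[0,\frac18]$, $L_1\times[\frac78,1]$ and $Z\times[0,1]\times t_j$; at the last, $\partial_t$ maps to a nonzero vector of $T_v\tilde k$ and $d\eta$ maps the normal plane of $Z$ in $\partial E$ onto $\mathbb{C}$. Perturb the map away from a neighborhood of $\partial(E\times I)$ to make it transverse everywhere. The preimage of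 $v$ is a compact surface $S\subset E\times I$ with $T(E\times I)|_S=TS\oplus\mathbb{R}\oplus\mathcal{L}_{\mathbb{C}}$ and boundary $L_0\times0$, $L_1\times1$ and $Z\times t_j$. Orient $E\times I$ by $(TE,\partial_t)$, orient $S$ by the splitting, and apply Lemma~\ref{lem:bound} with $j=1$.

\emph{The contributions of $L_0$ and $L_1$.} The frame $(TL_i,1,\xi,i\xi,\partial_t)$ is positive. Moving $\partial_t$ past three vectors shows that $(TL_i,-\partial_t)$ is a positive frame of $TS$. The inward normal is $-\partial_t$ at $t=1$ and $\partial_t$ at $t=0$, so the boundary orientation is that of $L_1$ and the opposite of that of $L_0$. The frame in Lemma~\ref{lem:bound} is, up to a constant permutation and signs, the stabilization of the frame in the definition. By Lemma~\ref{lem:circle}, the contribution is $\theta(L_1)-\theta(L_0)$.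

\emph{The contributions of $Z\times t_j$.} Use the splitting $TE|_Z=TZ\oplus\mathbb{R}\partial_r\oplus\mathcal{L}_{\mathbb{C}}$ given by $d\eta$, orient $Z$ so that $(TZ,\partial_r,\xi,i\xi)$ is positive, and let $\theta(Z)$ be computed with this frame. Then $(TZ,\partial_r,\partial_t,\xi,i\xi)$ is positive in $E\times I$. The summand $\mathbb{R}$ is generated by a positive multiple of $\epsilon_j\partial_t$ and the inward normal of $S$ is $\partial_r$, so the boundary orientation is $\epsilon_j$ times that of $Z$. The contribution is $\epsilon_j\theta(Z)$, and altogether
\[
\theta(L_1)-\theta(L_0)+\Bigl(\sum_j\epsilon_j\Bigr)\theta(Z)=0 .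
\]

\emph{Vanishing of $\theta(Z)$.} Extend $\eta$, independently of $r$ on the collar, to a section of $\mathcal{L}_{\mathbb{C}}$ over $E$ transverse to zero. Its zero set is a compact surface $S'$ with $TE|_{S'}=TS'\oplus\mathcal{L}_{\mathbb{C}}$ and $\partial S'=Z$. With the orientation given by this splitting, $(TZ,\partial_r)$ is positive on $S'$ and $\partial_r$ is the inward normal. Lemma~\ref{lem:bound} with $j=0$ gives $\theta(Z)=0$, so $\theta(L_1)=\theta(L_0)$.

\emph{Changing $v_0$ and $v$.} Let $(v_0',v')$ be another pair of distinct points of $\tilde k$. An isotopy of the circle $\tilde k$ carries $(v_0,v)$ to $(v_0',v')$. Multiply its generating vector field by a cutoff function of $|z|$ on $\tilde k\times D$, equal to $1$ near $z=0$. This gives an isotopy $h_t$ of $M$ that commutes with $\sigma$, with $h_0=\mathrm{id}$. Let $\tilde h_t$ be the lift with $\tilde h_0=\mathrm{id}$. For $a\in\Gamma$ the commutator $\tilde h_ta\tilde h_t^{-1}a^{-1}$ covers the identity, so it lies in $G$; it depends continuously on $t$ and is trivial at $t=0$. So $\tilde h_1$ commutes with $\Gamma$, and $\tilde h_1\hat c$ is admissible with base point $v_0'$. With the point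 $v'$ it gives the same $L$, and $dh_1\colon T_vM\to T_{v'}M$ preserves $o$ and the coordinate in $D$, so the splitting \eqref{eq:split} is the same.
\end{proof}

Asphericity enters twice: it joins $q_0$ to $q_1$ within $\operatorname{Fix}(H)$, and it extends the homotopy over $E\times I$.

\subsection{Naturality and the obstruction}

\begin{lemma}\label{lem:natural}
Let $M$ be aspherical, and suppose that $(E,\alpha)$ has an admissible map. Let $g$ be an orientation-preserving diffeomorphism of $E$, $\hat g$ a lift to $\hat E$, and $\gamma\in\operatorname{Aut}(\Gamma)$ the automorphism $a\mapsto\hat ga\hat g^{-1}$, transported by $\alpha$. Let $\tilde g$ realize $\gamma$. Then $\theta_o(E,g_*\mathfrak{s})=\pm\theta_o(E,\mathfrak{s})$, with sign $+$ if $\bar g$ preserves the orientation of $\tilde k$ and $-$ otherwise.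
\end{lemma}

\begin{proof}
Let $\hat c$ be admissible with base point $v_0$ and transverse to $v$, and put $\hat c'=\tilde g\hat c\hat g^{-1}$. From $\hat g^{-1}a=\gamma^{-1}(a)\hat g^{-1}$ we get
\[
\hat c'a=\tilde g\hat c\,\gamma^{-1}(a)\hat g^{-1}=\tilde g\,\gamma^{-1}(a)\,\hat c\hat g^{-1}=a\,\tilde g\hat c\hat g^{-1}=a\hat c' ,
\]
so $\hat c'$ is equivariant for the same $\alpha$. Since $\gamma(G)=G$, the map $\hat g$ descends to a diffeomorphism $g_1$ of $\tilde E$ commuting with $T$, and $c'=\bar gcg_1^{-1}$. So $\hat c'$ is admissible with base point $\bar g(v_0)$, it is transverse to $\bar g(v)$, and its $1$-manifold is $g(L)$. As $\bar g$ commutes with $\sigma$, its differential respects the splittings of $T_vM$ and $T_{\bar g(v)}M$. Transport the identification $N_v=\mathbb{C}$ by $d\bar g$, and use the orientation $\bar g_*o$. Then $dg$ and $g_1$ carry \eqref{eq:split} for $L$ to \eqref{eq:split} for $g(L)$, with orientations, and (S5) gives $\theta_{\bar g_*o}(E,g_*\mathfrak{s})=\theta_o(E,\mathfrak{s})$; here Proposition~\ref{prop:invariance} allows us to compute the left side with $\hat c'$. Now use \eqref{eq:signs}.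
\end{proof}

\begin{proposition}\label{prop:obstruction}
Let $M$ be aspherical, let $(K,K')$ be a Gluck pair with $K=K_m$ and $m\equiv2\pmod4$, and suppose that $P=K\#P_0$ and $P'=K'\#P_0$ are equivalent. Then there is $\gamma\in\operatorname{Aut}(\Gamma)$ such that for every diffeomorphism $\tilde g$ realizing $\gamma$, the map $\bar g$ reverses the orientation of $\tilde k$.
\end{proposition}

\begin{proof}
Let $f\colon(S^4,P)\to(S^4,P')$ be a diffeomorphism. By \eqref{eq:euler}, $e(P)=e(P')\ne0$, so $f$ preserves orientation. After an isotopy, $f$ restricts to a diffeomorphism $E(P)\to E(P')$, and $f_*\mathfrak{s}=\mathfrak{s}'$ because $S^4$ has only one spin structure. Put $E=E(P)$ and $g=\psi^{-1}f$. By \eqref{eq:psi}, $g_*\mathfrak{s}=\psi^*\mathfrak{s}'=\mathfrak{s}+x$. Take $\alpha$ from Lemma~\ref{lem:alpha}, and let $\gamma$ be induced by a lift of $g$. If $\tilde g$ realizes $\gamma$, then \eqref{eq:signs} and Lemma~\ref{lem:natural} give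
\[
-\theta_o(E,\mathfrak{s})=\theta_o(E,\mathfrak{s}+x)=\theta_o(E,g_*\mathfrak{s})=\pm\theta_o(E,\mathfrak{s}).
\]
By Lemma~\ref{lem:odd}, $\theta_o(E,\mathfrak{s})$ is odd, so it differs from its negative. Hence the sign is $-$.
\end{proof}

\section{Pretzel knots}\label{sec:pretzel}

Let $k=P(p,q,r)$ be as in Theorem~\ref{thm:pretzel}, and put $p_1=|p|$, $p_2=|q|$, $p_3=|r|$, with indices read modulo $3$. By Proposition~\ref{prop:obstruction} it suffices to realize every automorphism of $\Gamma$ by a diffeomorphism that preserves the orientation of $\tilde k$.

Recall that a Seifert fibration decomposes a $3$-manifold into circles, each with a neighborhood that is the quotient of $D^2\times S^1$, fibered by the second factor, by a free action of a cyclic group $\mathbb{Z}/n$ by rotations, effective on $D^2$. For $n>1$ the core is an exceptional fiber of order $n$, around which nearby fibers wind $n$ times, and it gives a cone point of order $n$ in the base orbifold. We use two results.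
\begin{enumerate}
\item[(M)] (Montesinos \cite{montesinos}; see \cite[Ch.~12]{bz}.) The manifold $M$ is Seifert fibered over the orbifold $S^2(p_1,p_2,p_3)$, and $\sigma$ preserves the fibration, reverses the orientation of the fibers, and acts on the base as a reflection in a circle through the three cone points.
\item[(Sc)] (Scott \cite{scott}.) Since $\frac1{p_1}+\frac1{p_2}+\frac1{p_3}\le\frac13+\frac15+\frac17<1$, the base is hyperbolic, and $\widetilde M\cong\mathbb{R}^3$ is a line bundle over the universal orbifold cover $\mathbb{H}^2$ of the base, with fibers covering the Seifert fibers. In particular $M$ is aspherical.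
\end{enumerate}

\subsection{A circle action normalized by $\sigma$}
Not every automorphism of $\Gamma$ will be inner, and the missing one is realized by a half turn along the fibers. To define it we need a circle action compatible with $\sigma$. Orient the fibers coherently, which is possible as $M$ and the base are orientable. On each fibered solid torus, a multiple of the form induced by the $S^1$ coordinate is positive along fibers and has integral $1$ over each regular fiber. A partition of unity by functions constant along fibers patches these to a $1$-form $\omega$ on $M$ with the same two properties. Since $\sigma$ reverses the fibers, $-\sigma^*\omega$ has them too, and so does $\omega'=\frac12(\omega-\sigma^*\omega)$, which satisfies $\sigma^*\omega'=-\omega'$. Let $V$ be the vector field tangent to the fibers with $\omega'(V)=1$, and $A_t$ its flow. The period of an orbit is the integral of $\omega'$ over it. This is $1$ for regular fibers and, by continuity, $1/p_i$ for the exceptional fiber of order $p_i$. Also $\sigma_*V=-V$. So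
\[
A_1=\mathrm{id},\qquad\sigma A_t=A_{-t}\sigma .
\]
Lift $V$ to $\widetilde M$ and let $\tilde A_t$ be the flow of the lift, whose orbits are the lines of (Sc). Elements of $G$ preserve the lifted field and elements of $\Gamma\setminus G$ negate it. So $\tilde A_t$ commutes with $G$, and
\begin{equation}\label{eq:flow}
a\tilde A_ta^{-1}=\tilde A_{-t}\qquad(a\in\Gamma\setminus G).
\end{equation}
The map $h=\tilde A_1$ covers the identity, so $h\in G$. It has infinite order, it is central in $G$, and it is inverted by $\Gamma\setminus G$; hence $\langle h\rangle$ is normal in $\Gamma$.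

\subsection{The quotient $\Gamma/\langle h\rangle$}
The group $\Gamma/\langle h\rangle$ acts on the space $\mathbb{H}^2$ of lines, and the action is faithful. Indeed, an element of $\Gamma\setminus G$ induces the reflection on the base, which is not the identity. An element of $G$ that preserves a line over a regular fiber agrees on it with a power of $h$, and deck transformations that agree at a point are equal. The subgroup $G/\langle h\rangle$ is the deck group of the orbifold covering of the base by $\mathbb{H}^2$, so the action is properly discontinuous, and its quotient is the base modulo the reflection. This is a disk with mirror boundary and three corners whose local groups are dihedral of orders $2p_1,2p_2,2p_3$, that is, the quotient of $\mathbb{H}^2$ by the group generated by the reflections in the sides of a triangle with angles $\pi/p_i$. By the uniqueness of the universal orbifold cover,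
\[
\Gamma/\langle h\rangle\cong\Delta^*=\langle r_1,r_2,r_3\mid r_i^2,\ (r_ir_{i+1})^{p_i}\ (i=1,2,3)\rangle .
\]
By Lemma~\ref{lem:gamma}(a), $G/\langle h\rangle$ is the only subgroup of index $2$, so it is the orientation-preserving subgroup $\Delta=\langle d_1,d_2\mid d_1^{p_1},d_2^{p_2},(d_1d_2)^{p_3}\rangle$ with $d_1=r_1r_2$, $d_2=r_2r_3$.

\begin{lemma}\label{lem:char}
The subgroup $\langle h\rangle$ is characteristic in $\Gamma$, and every automorphism of $\Delta^*$ is inner.
\end{lemma}

\begin{proof}
Let $\Delta^*$ act on $\mathbb{H}^2$ as the triangle reflection group; it is infinite, discrete and cocompact, so it has no parabolic elements. A nontrivial cyclic subgroup determines a point, if it is generated by a rotation, or a line, if it is generated by a reflection, a translation or a glide reflection. If the subgroup were normal, the point or line would be $\Delta^*$-invariant. A discrete group fixing a point is finite, and a group preserving a line preserves the unbounded distance to it, so it is not cocompact. Hence every normal cyclic subgroup of $\Gamma$ has trivial image in $\Delta^*$ and lies in $\langle h\rangle$. Applied to $\gamma\langle h\rangle$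 and $\gamma^{-1}\langle h\rangle$, this gives $\gamma\langle h\rangle=\langle h\rangle$ for all $\gamma\in\operatorname{Aut}(\Gamma)$.

Every automorphism of a discrete cocompact group of isometries of $\mathbb{H}^2$ is conjugation by a homeomorphism $\phi$ of $\mathbb{H}^2$ \cite{macbeath,zvc}. The elements of $\Delta^*$ whose fixed set is homeomorphic to a line are the reflections, so $\phi$ permutes the mirrors and hence the triangles that they cut out. The group $\Delta^*$ permutes the triangles transitively, so after composing with an element of $\Delta^*$ we may assume that $\phi$ preserves the fundamental triangle. The map $\phi$ preserves orders of point stabilizers. The vertices have stabilizers of the pairwise distinct orders $2p_i>2$, so each is fixed. The points of the triangle with stabilizer of order $2$ form the three open sides, and a side is determined by its ends, so each side is preserved. Then $\phi r_i\phi^{-1}\ne1$ fixes the side of $r_i$ pointwise, so it equals $r_i$.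
\end{proof}

\subsection{Automorphisms of $\Gamma$}

\begin{proposition}\label{prop:aut}
Every automorphism of $\Gamma$ is realized by some $\tilde g\in\Gamma\cup\Gamma\tilde A_{1/2}$, and for each such $\tilde g$ the map $\bar g$ preserves the orientation of $\tilde k$. In particular $k$ satisfies \textup{(R)}.
\end{proposition}

\begin{proof}
Let $\gamma\in\operatorname{Aut}(\Gamma)$. By Lemma~\ref{lem:char}, after composing with an inner automorphism $\gamma$ induces the identity on $\Delta^*$, and $\gamma(h)=h^\epsilon$ with $\epsilon=\pm1$. Choose lifts $\tilde r_i\in\Gamma\setminus G$ of $r_i$. They invert $h$, and they are involutions, because $\tilde r_i^2\in\langle h\rangle$ is both fixed and inverted by conjugation with $\tilde r_i$. Define integers $n_i,j_i$ by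
\[
(\tilde r_i\tilde r_{i+1})^{p_i}=h^{n_i},\qquad\gamma(\tilde r_i)=\tilde r_ih^{j_i}.
\]
Then $\gamma(\tilde r_i\tilde r_{i+1})=\tilde r_ih^{j_i}\tilde r_{i+1}h^{j_{i+1}}=\tilde r_i\tilde r_{i+1}h^{j_{i+1}-j_i}$. Raising to the power $p_i$, with $h$ central in $G$, gives
\begin{equation}\label{eq:aut}
n_i+p_i(j_{i+1}-j_i)=\epsilon n_i\qquad(i=1,2,3).
\end{equation}

Suppose $\epsilon=-1$. Dividing \eqref{eq:aut} by $p_i$ and adding gives $\sum n_i/p_i=0$. Put $\tilde d_1=\tilde r_1\tilde r_2$ and $\tilde d_2=\tilde r_2\tilde r_3$, so that $\tilde d_1\tilde d_2=\tilde r_1\tilde r_3=(\tilde r_3\tilde r_1)^{-1}$. Then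
\[
G=\langle\tilde d_1,\tilde d_2,h\mid h\text{ central},\ \tilde d_1^{\,p_1}=h^{n_1},\ \tilde d_2^{\,p_2}=h^{n_2},\ (\tilde d_1\tilde d_2)^{p_3}=h^{-n_3}\rangle ,
\]
since the group so presented maps onto $G$, isomorphically on $\langle h\rangle$ and on the quotient $\Delta$. So $H_1(M)$ has a presentation matrix with
\[
\det\begin{pmatrix}p_1&0&-n_1\\0&p_2&-n_2\\p_3&p_3&n_3\end{pmatrix}=p_1p_2n_3+p_1p_3n_2+p_2p_3n_1=p_1p_2p_3\sum_i\frac{n_i}{p_i}.
\]
The double branched cover of a knot has finite first homology, so this determinant is nonzero, a contradiction.

Hence $\epsilon=1$, and \eqref{eq:aut} gives $j_1=j_2=j_3=:j$. Conjugation by $h^l$ sends $\tilde r_i$ to $\tilde r_ih^{-2l}$ and fixes $h$, so after a further inner automorphism $j\in\{0,-1\}$. The elements $\tilde r_1,\tilde r_2,\tilde r_3,h$ generate $\Gamma$. If $j=0$, then $\gamma$ is the identity. If $j=-1$, then $\gamma$ is realized by $\tilde A_{1/2}$, which commutes with $h$ and by \eqref{eq:flow} satisfies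
\[
\tilde A_{1/2}\tilde r_i\tilde A_{-1/2}=\tilde r_i\tilde A_{-1/2}\tilde A_{-1/2}=\tilde r_ih^{-1}.
\]
Undoing the inner automorphisms gives the first claim.

Elements of $\Gamma$ induce $1$ or $\sigma$ on $M$, and these fix $\tilde k$ pointwise. The map $\tilde A_{1/2}$ induces $A_{1/2}$, which preserves $\tilde k$ since $\sigma A_{1/2}=A_{-1/2}\sigma=A_{1/2}\sigma$. Every orbit has period $1/n$ with $n\in\{1,p_1,p_2,p_3\}$ odd, and $\frac12$ is not an integer multiple of $1/n$, so $A_{1/2}$ has no fixed point. An orientation-reversing diffeomorphism of a circle has fixed points, so $A_{1/2}$ preserves the orientation of $\tilde k$.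
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pretzel}]
By Lemma~\ref{lem:pair} and Proposition~\ref{prop:exterior}, $E(P_+)\cong E(P_-)$. If $P_+$ and $P_-$ were equivalent, Proposition~\ref{prop:obstruction} would give an automorphism of $\Gamma$ all of whose realizations reverse $\tilde k$. By Proposition~\ref{prop:aut} it has a realization that preserves the orientation of $\tilde k$, a contradiction.
\end{proof}

\begin{remark}\label{rem:hyp}
The bound $p_i\ge3$ with $p_i$ odd and distinct makes the base a hyperbolic orbifold with three cone points; distinctness is used again in Lemma~\ref{lem:char}, and oddness makes $A_{1/2}$ free of fixed points. Some condition of this kind is needed. For $P(p,q,p)$, draw the disks and bands in a plane, symmetrically about the core of the middle band. The rotation through $\pi$ about the vertical line through that core preserves the knot and fixes its top and bottom points, so it is a reversing symmetry, and $P_+$ and $P_-$ are equivalent by Theorem~\ref{thm:general}(b). In the other direction, Theorems~\ref{thm:pretzel} and~\ref{thm:general}(b) together show that the knots of Theorem~\ref{thm:pretzel} have no reversing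 symmetry.
\end{remark}

\section{Reversing symmetries and Gluck reconstructions}\label{sec:rest}

\begin{lemma}\label{lem:descend}
If a diffeomorphism $\bar g$ of $M$ commutes with $\sigma$ and reverses the orientation of $\tilde k$, then $k$ has a reversing symmetry.
\end{lemma}

\begin{proof}
The map $\bar g$ induces a homeomorphism of $S^3=M/\sigma$ that is smooth away from $k$, and we have to make it smooth along $k$. Take an invariant tubular neighborhood $\tilde k\times D$ on which the covering is $(t,z)\mapsto(t,z^2)$. By the uniqueness of equivariant tubular neighborhoods, an equivariant isotopy preserving $\tilde k$ makes $\bar g$ an orthogonal bundle map near $\tilde k$, of the form $(t,z)\mapsto(\phi(t),e^{i\omega(t)}z)$ or $(t,z)\mapsto(\phi(t),e^{i\omega(t)}\bar z)$. In the coordinate $z'=z^2$ the induced map is $(t,z')\mapsto(\phi(t),e^{2i\omega(t)}z')$ or $(t,z')\mapsto(\phi(t),e^{2i\omega(t)}\overline{z'})$, which is a diffeomorphism near $k$ that reverses $k$.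
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
(a) This is Lemma~\ref{lem:pair} with Proposition~\ref{prop:exterior}.

(b) Let $g_0$ be a reversing symmetry. Give the removed ball linear coordinates by inversion in $\partial B^3$, so that an element of $O(3)$ acts on it and on a neighborhood of $\partial B^3$ by the same matrix. Through maps of pairs, isotope $g_0$ so that it fixes the center of the removed ball and is linear near that ball. The linear maps that preserve and reverse the vertical axis deform onto $O(2)\times\{-1\}$, which has two components, distinguished by the determinant. So we may assume that near $\partial B^3$ the map $g_0$ is $\mathsf{r}=\operatorname{diag}(1,-1,-1)$ if it preserves the orientation of $S^3$, and $-1$ if it reverses it.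

In the first case $\mathsf{r}R_u=R_{-u}\mathsf{r}$. So $g_0\times\mathrm{id}$ on $B^3\times S^1$ and $\mathsf{r}\times\mathrm{id}$ on $S^2\times D^2$ send the glued points $(b,s)$ and $(R_{2s}b,e^{is})$ of $S^4_2$ to $(\mathsf{r}b,s)$ and $(R_{-2s}\mathsf{r}b,e^{is})$, which are glued in $S^4_{-2}$. This is an orientation-preserving diffeomorphism $(S^4_2,K_2)\to(S^4_{-2},K_{-2})$. In the second case $-1$ commutes with $R_u$, so $g_0\times\mathrm{id}$ and $(-1)\times\mathrm{id}$ define an orientation-reversing diffeomorphism of $(S^4_2,K_2)$, which we compose with the orientation-reversing map $\iota$ from the proof of Lemma~\ref{lem:pair}. In both cases $K_2$ and $K_{-2}$ correspond under an orientation-preserving diffeomorphism, so $P_+$ and $P_-$ are equivalent.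

(c) By Lemma~\ref{lem:pair}, Proposition~\ref{prop:obstruction} applies and gives $\gamma$. By (R) it has a realization $\tilde g$, and $\bar g$ commutes with $\sigma$ and reverses $\tilde k$. Apply Lemma~\ref{lem:descend}.

(d) A closed hyperbolic $3$-manifold has universal cover $\mathbb{H}^3$, so it is aspherical. By Dinkelbach and Leeb \cite{dl}, a smooth action of a finite group on a closed hyperbolic $3$-manifold is smoothly conjugate to an isometric one. So $\sigma$ is an isometry of some hyperbolic metric on $M$, and $\Gamma\subset\operatorname{Isom}(\mathbb{H}^3)$. Let $\gamma\in\operatorname{Aut}(\Gamma)$; it preserves $G$. Mostow rigidity says that an isomorphism between fundamental groups of closed hyperbolic $3$-manifolds is conjugation by an isometry of $\mathbb{H}^3$, so there is an isometry $\tilde g$ with $\gamma(a')=\tilde ga'\tilde g^{-1}$ for $a'\in G$. For $a\in\Gamma$ and $a'\in G$,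
\[
\gamma(a)\gamma(a')\gamma(a)^{-1}=\gamma(aa'a^{-1})=\tilde gaa'a^{-1}\tilde g^{-1}=(\tilde ga\tilde g^{-1})\,\gamma(a')\,(\tilde ga\tilde g^{-1})^{-1},
\]
so $\gamma(a)^{-1}\tilde ga\tilde g^{-1}$ centralizes $G$. An isometry centralizing $G$ fixes the attracting fixed point at infinity of every nontrivial element of $G$. These points are dense in the sphere at infinity because $G$ is cocompact, so the isometry is trivial. Hence $\tilde g$ realizes $\gamma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gluck}]
By \cite{gordon}, the Gluck reconstruction $E(K)\cup_{\kappa\tau}S^2\times D^2$ is $S^4$. The inclusion of $S^2\times D^2$ is a product parametrization $\kappa'$ of the core $K'$ with $\kappa'=\kappa\tau$ on the boundary, and $E(K')=E(K)$. So $(K,K')$ is a Gluck pair, and the exteriors of $K\#P_0$ and $K'\#P_0$ are diffeomorphic by Proposition~\ref{prop:exterior}. In both cases of the hypothesis $M$ is aspherical. If the two planes were equivalent, Proposition~\ref{prop:obstruction} would give $\gamma\in\operatorname{Aut}(\Gamma)$ all of whose realizations reverse $\tilde k$. For the pretzel knots this contradicts Proposition~\ref{prop:aut}. In the other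 case $\gamma$ has a realization by (R), and Lemma~\ref{lem:descend} yields a reversing symmetry of $k$, which is excluded.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Gluck surgery along a 2-sphere in a 4-manifold is realized by surgery along a projective plane},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.mmj/1030132479}.

\bibitem{bz}
Burde and Zieschang, \emph{Knots}.

\bibitem{dl}
Dinkelbach and Leeb, Geom. Topol. 13 (2009).

\bibitem{gordon}
Gordon, \emph{Knots in the 4-sphere}, Comment. Math. Helv. 51 (1976).

\bibitem{macbeath}
Macbeath, Canad. J. Math. 19 (1967).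

\bibitem{montesinos}
Montesinos, Bol. Soc. Mat. Mexicana 18 (1973).

\bibitem{scott}
Scott, \emph{The geometries of 3-manifolds}.

\bibitem{zvc}
Zieschang, Vogt and Coldewey, LNM 835.

\end{thebibliography}
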